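\title{Fibers of maps to totally nonnegative spaces and subword complexes}

\begin{abstract}
A word $Q=(i_1,\dots,i_d)$ in the simple reflections of $S_n$ defines a map
$(t_1,\dots,t_d)\mapsto x_{i_1}(t_1)\cdots x_{i_d}(t_d)$ from the nonnegative orthant to the
totally nonnegative unitriangular matrices. We prove the conjecture of Davis, Hersh and Miller that
each fiber of this map, stratified according to which parameters vanish, is a regular CW complex
homeomorphic, cell by cell, to the interior dual block complex of a subword complex.
The action of the lower triangular matrices on the flag variety is lifted to the parameter space;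
this shows that the closed strata are manifolds with corners. An induction that combines the
Knutson--Miller theorem with the generalized Schoenflies theorem then shows that they are balls.
We also show that the fibers form a trivial family over each cell and are contractible, and that the
results hold for all split reductive groups.
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Factorizations of totally nonnegative matrices}
Fix $n\ge2$. For $i\in\{1,\dots,n-1\}$ and $t\in\mathbb R$ let $x_i(t)=I+tE_{i,i+1}$, where
$E_{i,i+1}$ is the matrix unit. Let $U$ be the group of upper unitriangular real $n\times n$ matrices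
and $U_{\ge0}\subseteq U$ the set of those all of whose minors are nonnegative. By Whitney's theorem,
$U_{\ge0}$ is exactly the set of finite products of matrices $x_i(t)$ with $t\ge0$. This paper
describes the space of all such factorizations of a given matrix once the sequence of indices is fixed.

A \emph{word} is a finite sequence $Q=(i_1,\dots,i_d)$ with entries in $\{1,\dots,n-1\}$. It defines
\[
f_Q:\mathbb R^d\to U,\qquad f_Q(t_1,\dots,t_d)=x_{i_1}(t_1)x_{i_2}(t_2)\cdots x_{i_d}(t_d),
\]
and $f_Q$ maps the orthant $\mathbb R^d_{\ge0}$ to $U_{\ge0}$. Let $W=S_n$ with simple reflections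
$s_i=(i\ \,i{+}1)$ and length function $\ell$. The word $Q$ is a \emph{reduced word for $w$} if
$w=s_{i_1}\cdots s_{i_d}$ and $d=\ell(w)$. By a theorem of Lusztig, the set
$U(w)=f_{Q'}(\mathbb R^{\ell(w)}_{>0})$ does not depend on the reduced word $Q'$ for $w$
(see \cite[\S2]{Lus}), and $U_{\ge0}$ is the disjoint union of the sets $U(w)$, $w\in W$.

For $p\in U_{\ge0}$ we study the fiber in the orthant and its decomposition by zero coordinates:
\[
M_Q(p)=\{t\in\mathbb R^d_{\ge0}: f_Q(t)=p\},\qquad
C_F(p)=\{t\in M_Q(p): t_j=0\text{ exactly for }j\in F\},
\]
where $F\subseteq\{1,\dots,d\}$. The fiber is the disjoint union of the \emph{strata} $C_F(p)$.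

The simplest case is $n=2$, $Q=(1,\dots,1)$, $p=x_1(\alpha)$ with $\alpha>0$. Since
$x_1(s)x_1(t)=x_1(s+t)$, the fiber is the simplex $t_1+\dots+t_d=\alpha$, $t_j\ge0$. The stratum
$C_F(p)$ is nonempty exactly when $F\ne\{1,\dots,d\}$, it is an open face of dimension $d-|F|-1$,
and larger sets $F$ give smaller faces.

In general, let $p\in U(w)$. A point of $C_F(p)$ has $d-|F|$ positive coordinates, and a point of
$U(w)$ depends on $\ell(w)$ parameters, so one expects $C_F(p)$ to be empty or a cell of dimension
$d-|F|-\ell(w)$. Two questions arise: which sets $F$ occur, and how are the strata attached to each other?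

\subsection{Subword complexes and dual blocks}
The relation $x_i(s)x_i(t)=x_i(s+t)$ shows that, for positive parameters, a repeated letter behaves
like an idempotent and not like an involution. The matching operation on $W$ is the associative
product $*$ given by $w*s_i=ws_i$ if $\ell(ws_i)>\ell(w)$ and $w*s_i=w$ otherwise. The
\emph{Demazure product} of $Q$ is $\delta(Q)=s_{i_1}*\cdots*s_{i_d}$, the identity if $d=0$.
We shall see that $f_Q(\mathbb R^d_{>0})=U(\delta(Q))$. Writing $Q\setminus F$ for the word obtained
from $Q$ by deleting the positions in $F$, we get that $C_F(p)\neq\emptyset$ exactly when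
$\delta(Q\setminus F)=w$.

These sets $F$ have a geometric description. The \emph{subword complex} $\Delta(Q,w)$ is the
simplicial complex whose faces are the subsets $F\subseteq\{1,\dots,d\}$ such that $Q\setminus F$
contains a reduced word for $w$ as a subword. Its facets are the complements of the reduced subwords
for $w$, so they all have $d-\ell(w)$ elements. Assume that $Q$ contains a reduced word for $w$.
Knutson and Miller \cite{KM} proved:
\begin{itemize}
\item[(KM1)] $\Delta(Q,w)$ is homeomorphic to a sphere if $\delta(Q)=w$ and to a ball otherwise.
\item[(KM2)] A face $F$ is \emph{interior}, meaning that its relative interior does not lie in the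
boundary, exactly when $\delta(Q\setminus F)=w$. In particular, any face containing an interior face
is interior.
\end{itemize}
By convention the empty face is interior exactly when $\delta(Q)=w$.

Let $\mathcal P$ be the set of interior faces of $\Delta(Q,w)$, ordered by inclusion, and let $K$ be its
order complex, whose simplices are the chains $F_0\subsetneq\dots\subsetneq F_k$ in $\mathcal P$.
For $F\in\mathcal P$ the \emph{dual block} $D(F)\subseteq|K|$ is the subcomplex of chains all of whose
members contain $F$; it is the cone with apex $F$ over the order complex of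
$\{F'\in\mathcal P:F'\supsetneq F\}$. The \emph{interior dual block complex} of $\Delta(Q,w)$ is
$|K|$ with its decomposition into the blocks $D(F)$. In the example of the simplex, $\Delta(Q,s_1)$
consists of all proper subsets of $\{1,\dots,d\}$, all of them interior, and $K$ is the barycentric
subdivision of the fiber, with $D(F)$ the subdivided face $\overline{C_F(p)}$.

This suggests an answer to the second question. One expects the closure of $C_F(p)$ to consist of the
strata $C_{F'}(p)$ with $F'\supseteq F$. A regular CW complex, that is, a CW complex in which each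
closed cell is an embedded closed ball, is homeomorphic to the order complex of its poset of cells
(Lemma~\ref{lem:cw}). So if the strata form a regular CW complex, it can only be $|K|$ with the
blocks $D(F)$ as closed cells.

\subsection{The theorem}
Davis, Hersh and Miller conjectured that the fiber is a regular CW complex homeomorphic to the
interior dual block complex; see \cite{Talk}. The precise form of the conjecture is part (2) of the
following theorem together with the first sentence of part (1).

\begin{theorem}\label{thm:main}
Let $Q=(i_1,\dots,i_d)$ be a word containing a reduced word for $w\in W$ as a subword, and let $p\in U(w)$.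
\begin{enumerate}
\item[(1)] $C_F(p)\ne\emptyset$ if and only if $F\in\mathcal P$. For $F\in\mathcal P$ the closure
$\overline{C_F(p)}$ is homeomorphic to a closed ball of dimension $d-|F|-\ell(w)$, with $C_F(p)$
corresponding to the open ball, and
\[\overline{C_F(p)}=\bigsqcup_{F'\in\mathcal P,\ F'\supseteq F}C_{F'}(p).\]
\item[(2)] The sets $C_F(p)$, $F\in\mathcal P$, are the open cells of a regular CW decomposition of
$M_Q(p)$, and there is a homeomorphism $M_Q(p)\to|K|$ carrying $\overline{C_F(p)}$ onto $D(F)$ for
every $F\in\mathcal P$.
\end{enumerate}
\end{theorem}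

The difficulty lies in the closures: a subset of $\mathbb R^d$ homeomorphic to an open ball can
have a closure that is far from a closed ball. The proof has four steps.
In Section~\ref{sec:action} we lift the action of the lower triangular matrices on the flag variety
to vector fields on $\mathbb R^d$ that are tangent to all coordinate hyperplanes.
In Section~\ref{sec:open} we show that the strata are open cells.
In Section~\ref{sec:corners} the vector fields show that, when $\delta(Q)=w$, the fiber is a compact
manifold with corners; for general $Q$ each closed stratum is a fiber of this kind for the word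
$Q\setminus F$. In Section~\ref{sec:balls} we show by induction on the dimension that such a fiber is a
ball: its boundary is a regular CW complex whose order complex subdivides the sphere $\Delta(Q,w)$,
its interior is a Euclidean space, and the generalized Schoenflies theorem applies.
Section~\ref{sec:examples} works out fibers for $n=3$ and shows the vector fields there, and
Section~\ref{sec:background} collects the standard facts. Section~\ref{sec:supp} contains a supplement,
Theorem~\ref{thm:supp}, on smooth structure, families over $U(w)$, contractibility and other types; it is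
not used in the proof of Theorem~\ref{thm:main}.

\section{Fibers for $3\times3$ matrices}\label{sec:examples}

Let $n=3$. For $u\in U$ put $\alpha=u_{12}$, $\beta=u_{23}$, $\gamma=u_{13}$, and let
$\eta=\alpha\beta-\gamma$ be the minor in rows $1,2$ and columns $2,3$. The functions
$(\alpha,\beta,\eta)$ are global coordinates on $U$. Right multiplication by $x_i(s)$ adds $s$ times
column $i$ to column $i+1$, so it acts by
\[
x_1(s):(\alpha,\beta,\gamma,\eta)\mapsto(\alpha+s,\beta,\gamma,\eta+\beta s),\qquad
x_2(s):(\alpha,\beta,\gamma,\eta)\mapsto(\alpha,\beta+s,\gamma+\alpha s,\eta).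
\]
Starting from $(0,0,0,0)$, the word $(1,2)$ gives $(t_1,t_2,t_1t_2,0)$ and the word $(1,2,1)$ gives
$(t_1+t_3,\,t_2,\,t_1t_2,\,t_2t_3)$. Hence, with $w_0=s_1s_2s_1$ the longest element,
\[
U(s_1s_2)=\{\alpha,\beta>0,\ \eta=0\},\qquad U(w_0)=\{\beta,\gamma,\eta>0\};
\]
for the second, solve $t_1=\gamma/\beta$, $t_2=\beta$, $t_3=\eta/\beta$. On $U(w_0)$ we have
$\alpha=(\gamma+\eta)/\beta>0$ and $0<\eta<\alpha\beta$.

\subsection{The word $(1,2,1,2)$}\label{ss:1212}
Here $\delta(Q)=w_0$, and one more step of the rule gives
\begin{equation}\label{eq:1212}
\alpha=t_1+t_3,\qquad \beta=t_2+t_4,\qquad \gamma=t_1t_2+(t_1+t_3)t_4,\qquad \eta=t_2t_3 .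
\end{equation}
The fiber over $p=(\alpha,\beta,\eta)$ projects homeomorphically onto the part of the curve $t_2t_3=\eta$ in the
rectangle $0\le t_2\le\beta$, $0\le t_3\le\alpha$.

\emph{The case $p\in U(w_0)$.} Since $0<\eta<\alpha\beta$, the fiber is an arc of a hyperbola from
$(t_2,t_3)=(\eta/\alpha,\alpha)$, where only $t_1$ vanishes, to $(\beta,\eta/\beta)$, where only $t_4$
vanishes. The reduced subwords for $w_0$ occupy positions $\{1,2,3\}$ and $\{2,3,4\}$, so
$\Delta(Q,w_0)$ is the $0$-sphere with vertices $4$ and $1$, and $\mathcal P=\{\emptyset,\{1\},\{4\}\}$.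

\emph{The case $p\in U(s_1s_2)$.} Now $t_2t_3=0$, and the fiber consists of the segment $t_2=0$,
$0\le t_3\le\alpha$ and the segment $t_3=0$, $0\le t_2\le\beta$, which meet at $(\alpha,0,0,\beta)$.
The subword $(1,2)$ occurs in positions $\{1,2\}$, $\{1,4\}$, $\{3,4\}$, so $\Delta(Q,s_1s_2)$ is the
path with edges $\{3,4\}$, $\{2,3\}$, $\{1,2\}$. Its interior faces are the three edges, which give
the three vertices of the fiber, and the vertices $\{2\}$, $\{3\}$, which give the two segments.

\emph{The main idea.} In the first case the fiber is a manifold with boundary, and $t_1$, $t_4$ are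
coordinates at the two ends. Here is a way to see this without solving the equations. Consider the vector fields
\begin{gather*}
V_1=t_1\partial_1+t_3\partial_3,\qquad V_2=t_2\partial_2+t_4\partial_4,\\
V_3=-t_1^2\,\partial_1+t_1t_2\,\partial_2-t_3(2t_1+t_3)\,\partial_3+(t_1+t_3)t_4\,\partial_4
\end{gather*}
on $\mathbb R^4$. They have two properties. First, the coefficient of $\partial_j$ is divisible by $t_j$,
so each $V_k$ is tangent to every coordinate hyperplane. Second, their images under $df_Q$ depend only on
the point $f_Q(t)$: by \eqref{eq:1212},
\[
V_3\alpha=-t_1^2-2t_1t_3-t_3^2=-\alpha^2,\qquad V_3\beta=\gamma,\qquad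
V_3\eta=t_1t_2t_3-t_2t_3(2t_1+t_3)=-\alpha\eta,
\]
so in the coordinates $(\alpha,\beta,\eta)$ the three images are
\[
(\alpha,0,\eta),\qquad(0,\beta,\eta),\qquad(-\alpha^2,\gamma,-\alpha\eta),
\]
with determinant $\alpha(-\alpha\beta\eta-\gamma\eta)+\alpha^2\beta\eta=-\alpha\gamma\eta$.
If $p\in U(w_0)$, the determinant is nonzero. At the endpoint where $t_1=0$ the vectors $V_1,V_2,V_3$
lie in the hyperplane $t_1=0$ and their images span $T_pU$. So $(f_Q,t_1):\mathbb R^4\to U\times\mathbb R$ is
a local diffeomorphism there, and near the endpoint the fiber is a half-open interval with coordinate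
$t_1\ge0$. The same argument works at the endpoint where $t_4=0$.

If $p\in U(s_1s_2)$, the images span only the tangent plane of the surface $\eta=0$. That would suffice
if $f_Q$ took values in this surface, but it does not, and the third equation $t_2t_3=0$ is singular at
$(\alpha,0,0,\beta)$. There the argument would predict the quadrant $t_2,t_3\ge0$, while the fiber is only the
boundary of the quadrant. The remedy is to treat each closed stratum separately: the words
$Q\setminus\{2\}=(1,1,2)$ and $Q\setminus\{3\}=(1,2,2)$ have Demazure product $s_1s_2$, and their maps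
do take values in the surface $\eta=0$.

\subsection{The word $(1,2,1,2,1)$}
Again $\delta(Q)=w_0$. Multiplying \eqref{eq:1212} by $x_1(t_5)$ gives $\beta=t_2+t_4$,
$\gamma=t_1\beta+t_3t_4$ and $\eta=t_2t_3+t_5\beta$. For $p\in U(w_0)$ these three equations define the fiber,
since $\alpha=(\gamma+\eta)/\beta$, and they determine $t_4,t_1,t_5$ from $(t_2,t_3)$. So the fiber projects
homeomorphically onto the region
\[
0\le t_2\le\beta,\qquad t_3\ge0,\qquad t_3(\beta-t_2)\le\gamma,\qquad t_2t_3\le\eta .
\]
The bound $\gamma/(\beta-t_2)$ for $t_3$ increases with $t_2$, the bound $\eta/t_2$ decreases, and they agree at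
$t_2=\eta/\alpha\in(0,\beta)$, where $t_3=\alpha$. The region is a pentagon with two curved sides
(Figure~\ref{fig:pentagon}). The reduced subwords for $w_0$ occupy positions $\{1,2,3\}$, $\{1,2,5\}$,
$\{1,4,5\}$, $\{3,4,5\}$, $\{2,3,4\}$, so $\Delta(Q,w_0)$ is the cycle with edges $\{4,5\}$, $\{3,4\}$,
$\{2,3\}$, $\{1,2\}$, $\{1,5\}$. Its edges label the vertices of the pentagon, its vertices label the
sides, and the empty face labels the interior. The region is not convex, so this linear projection does
not exhibit the fiber as a ball by convexity.

\begin{figure}[ht]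
\centering
\begin{tikzpicture}[scale=2]
\filldraw[fill=gray!15,thick] (0,0) -- (2,0) -- (2,1)
  -- plot[domain=2:1,samples=25] (\x,{2/\x})
  -- plot[domain=1:0,samples=25] (\x,{2/(2-\x)}) -- cycle;
\foreach \p in {(0,0),(2,0),(2,1),(1,2),(0,1)} \fill \p circle (0.03);
\node[below left] at (0,0) {$\{2,3\}$};
\node[below right] at (2,0) {$\{3,4\}$};
\node[right] at (2,1) {$\{4,5\}$};
\node[above] at (1,2) {$\{1,5\}$};
\node[left] at (0,1) {$\{1,2\}$};
\node[below] at (1,0) {$t_3=0$};
\node[right] at (2,0.5) {$t_4=0$};
\node[left] at (0,0.5) {$t_2=0$};
\node[above right] at (1.5,1.33) {$t_5=0$};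
\node[above left] at (0.5,1.33) {$t_1=0$};
\end{tikzpicture}
\caption{The fiber of $x_1(t_1)x_2(t_2)x_1(t_3)x_2(t_4)x_1(t_5)$ over the matrix with entries
$u_{12}=u_{23}=u_{13}=2$, projected to the $(t_2,t_3)$-plane. Each side is the locus where one parameter
vanishes; each vertex is labeled by the positions of the two parameters that vanish there.}
\label{fig:pentagon}
\end{figure}

\section{Background}\label{sec:background}

\subsection{Bruhat order}
For $v\in W$ and any $i$ we have $\ell(vs_i)=\ell(v)\pm1$, and $\ell(vs_i)<\ell(v)$ exactly when $v$ has a reduced word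
ending in $i$. The Bruhat order $\le$ on $W$ is characterized by the subword property: given any
reduced word for $w$, we have $v\le w$ if and only if that word contains a reduced word for $v$ as a subword.
In particular $v<vs_i$ if $\ell(vs_i)>\ell(v)$ and $vs_i<v$ otherwise, and $v\le w$ if and only if
$v^{-1}\le w^{-1}$. We use the lifting property:
\begin{itemize}
\item[(L)] If $v\le w$, $ws_i<w$ and $vs_i>v$, then $vs_i\le w$.
\end{itemize}
Indeed, take a reduced word for $w$ ending in $i$ and a subword that is a reduced word for $v$. The subword
does not use the last letter, since $vs_i>v$; appending that letter gives a reduced word for $vs_i$.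

\subsection{Bruhat cells}
Let $G=GL_n(\mathbb R)$, let $B^-$ be the group of invertible lower triangular matrices, $\mathfrak b^-$ its Lie
algebra, and $U^-$ the group of lower unitriangular matrices. We identify $v\in W$ with the permutation
matrix that has entries $1$ in positions $(v(j),j)$. The group $B^-$ acts on the flag variety $G/B^-$ by left
multiplication, with orbits $\mathcal O_v=B^-vB^-/B^-$. For $\xi\in\mathfrak b^-$ the \emph{action field}
is the vector field $\xi^\#(x)=\frac{d}{d\varepsilon}\big|_{\varepsilon=0}\exp(\varepsilon\xi)x$ on $G/B^-$.
The reason for passing to $G/B^-$ is that $U$ sits there as an open set and $U(w)$ becomes an open piece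
of the orbit $\mathcal O_w$, whose tangent spaces are spanned by action fields. The facts we need are these.

\begin{itemize}
\item[(B1)] $G=\bigsqcup_{v\in W}B^-vB^-$. Moreover
$B^-vB^-s_iB^-\subseteq B^-vB^-\cup B^-vs_iB^-$, and $B^-vB^-s_iB^-=B^-vs_iB^-$ if $\ell(vs_i)>\ell(v)$.
For $t\ne0$ we have $x_i(t)\in B^-s_iB^-$. Hence $f_{Q'}(\mathbb R^{\ell(v)}_{>0})\subseteq B^-vB^-$ for every
reduced word $Q'$ for $v$, and $U(v)\subseteq B^-vB^-$.
\item[(B2)] The map $U\to G/B^-$, $u\mapsto uB^-$, is a diffeomorphism onto an open subset.
\item[(B3)] $\mathcal O_w$ is an embedded submanifold of $G/B^-$ of dimension $\ell(w)$, and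
$T_x\mathcal O_w=\{\xi^\#(x):\xi\in\mathfrak b^-\}$ for $x\in\mathcal O_w$. Consequently $U\cap B^-wB^-$ is an
embedded submanifold of $U$ of dimension $\ell(w)$, identified by (B2) with an open subset of $\mathcal O_w$.
\item[(B4)] $\mathcal O_w$ is relatively open in $\bigcup_{v\le w}\mathcal O_v$.
\end{itemize}

For (B3), translating (B2) by $w$ gives an open embedding $wUw^{-1}\to G/B^-$, $g\mapsto gwB^-$, and
$\mathcal O_w$ is the image of the closed submanifold $U^-\cap wUw^{-1}$. The latter consists of the lower unitriangular
matrices whose entries below the diagonal vanish except in positions $(k,l)$ with $k>l$ and $w^{-1}(k)<w^{-1}(l)$, and there are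
$\ell(w)$ such positions. The orbit map $B^-\to\mathcal O_w$, $b\mapsto bx$, is equivariant, hence of constant rank, and
surjective, hence a submersion; this gives the tangent space.

For (B4), let $r_{k,l}(g)$ be the rank of the submatrix of $g$ with rows $\le k$ and columns $\ge l$.
Multiplying by $B^-$ on the left preserves the span of the first $k$ rows, and multiplying on the right preserves the
span of the columns $\ge l$, so $r_{k,l}$ is constant on each $B^-vB^-$. The numbers
$r_{k,l}(v)=\#\{i\le k:v^{-1}(i)\ge l\}$ determine $v$, and $v\le w$ implies $r_{k,l}(v)\le r_{k,l}(w)$ for all $k,l$;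
this is \cite[Theorem~2.1.5]{BB} applied to $v^{-1}\le w^{-1}$. So inside $\bigcup_{v\le w}\mathcal O_v$ the orbit
$\mathcal O_w$ is defined by the conditions $r_{k,l}\ge r_{k,l}(w)$, and these are open.

\subsection{Two topological lemmas}
The first lemma recovers a regular CW complex from its poset of cells. Recall that each point of the realization of a
simplicial complex lies in the relative interior of a unique simplex, its \emph{carrier}.

\begin{lemma}\label{lem:cw}
Let $X$ be a compact Hausdorff space that is a finite disjoint union of subsets $e_\sigma$. Suppose that each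
$\overline{e_\sigma}$ is homeomorphic to a closed ball of some dimension $n_\sigma$, with $e_\sigma$ corresponding to
the open ball, and that $\partial e_\sigma=\overline{e_\sigma}\setminus e_\sigma$ is a union of sets $e_\tau$ with
$n_\tau<n_\sigma$. Then the $e_\sigma$ are the open cells of a finite regular CW structure on $X$. Order the index set
by $\tau\le\sigma\iff e_\tau\subseteq\overline{e_\sigma}$. There is a homeomorphism $h$ from $X$ to the order complex of
this poset carrying each $\overline{e_\sigma}$ onto the subcomplex $\Lambda_{\le\sigma}$ of chains of elements $\le\sigma$.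
\end{lemma}

\begin{proof}
The given homeomorphisms $\psi_\sigma$ from closed unit balls onto the sets $\overline{e_\sigma}$ are characteristic maps. With finitely
many cells, closure finiteness and the weak topology are automatic. The relation $\le$ is transitive because
$e_\tau\subseteq\overline{e_\sigma}$ implies $\overline{e_\tau}\subseteq\overline{e_\sigma}$, and antisymmetric because
$\tau<\sigma$ implies $n_\tau<n_\sigma$.

Let $X_k$ be the union of the $e_\sigma$ with $n_\sigma\le k$. It is also the union of their closures, so it is closed.
We construct by induction embeddings $h_k$ of $X_k$ onto the order complex of $\{\sigma:n_\sigma\le k\}$ that carry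
$\overline{e_\sigma}$ onto $\Lambda_{\le\sigma}$. For $k=0$ send the point $e_\sigma$ to the vertex $\sigma$. Let $k\ge1$ and
$n_\sigma=k$. Then $h_{k-1}$ carries $\partial e_\sigma=\bigcup_{\tau<\sigma}\overline{e_\tau}$ homeomorphically onto
$\bigcup_{\tau<\sigma}\Lambda_{\le\tau}=\Lambda_{<\sigma}$, the complex of chains of elements $<\sigma$. The ball is the cone on
its boundary sphere, and $\Lambda_{\le\sigma}$ is the cone on $\Lambda_{<\sigma}$ with apex $\sigma$. So
\[
h_k(\psi_\sigma(\lambda x))=\lambda\,h_{k-1}(\psi_\sigma(x))+(1-\lambda)\,\sigma\qquad(|x|=1,\ 0\le\lambda\le1)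
\]
defines a homeomorphism $\overline{e_\sigma}\to\Lambda_{\le\sigma}$ that agrees with $h_{k-1}$ on $\partial e_\sigma$ and maps $e_\sigma$
onto the set of points whose carrier has largest element $\sigma$. The closed sets $X_{k-1}$ and $\overline{e_\sigma}$ ($n_\sigma=k$)
overlap only inside $X_{k-1}$, so $h_k$ is well defined and continuous. It is injective, because the largest element of the carrier of
$h_k(x)$ has dimension less than $k$ for $x\in X_{k-1}$ and equals $\sigma$ for $x\in e_\sigma$ with $n_\sigma=k$. Every chain in
$\{\sigma:n_\sigma\le k\}$ lies in $\Lambda_{\le\sigma}$ for its largest element $\sigma$, so the image is as required, and a continuous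
injection of a compact space into a Hausdorff space is an embedding.
\end{proof}

The second lemma recognizes balls. It rests on two theorems of Brown. The \emph{collar theorem} states that for a compact topological
manifold $M$ with boundary there is a homeomorphism $\kappa$ of $\partial M\times[0,3)$ onto an open subset of $M$ with $\kappa(x,0)=x$.
The \emph{generalized Schoenflies theorem} states that if $\Sigma\subseteq S^m$ is \emph{bicollared}, that is, $\Sigma$ is the image of
$S^{m-1}\times\{0\}$ under an embedding $S^{m-1}\times[-1,1]\to S^m$, then $S^m\setminus\Sigma$ has exactly two components and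
the closure of each is a closed $m$-ball. (For $m=1$ this says that two points cut a circle into two arcs.) We also use that, by invariance of domain,
the boundary of a topological manifold is well defined and preserved by homeomorphisms.

\begin{lemma}\label{lem:ball}
Let $m\ge1$ and let $M$ be a compact topological $m$-manifold with boundary such that $\operatorname{int}M\cong\mathbb R^m$ and
$\partial M\cong S^{m-1}$. Then $M$ is homeomorphic to a closed $m$-ball, with $\operatorname{int}M$ corresponding to the open ball.
\end{lemma}

\begin{proof}
The hypothesis on the interior gives a sphere $S^m$ that does not contain $\partial M$, so we first push $M$ into its interior.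
Let $\kappa$ be a collar. Since $\kappa$ is injective and $\kappa(\partial M\times\{0\})=\partial M$, we have
$\kappa(\partial M\times(0,3))\subseteq\operatorname{int}M$. Put
\[
\Sigma=\kappa(\partial M\times\{1\}),\qquad M'=M\setminus\kappa(\partial M\times[0,1)).
\]
Then $M'$ is a compact subset of $\operatorname{int}M$. It is the union of the closed sets $\kappa(\partial M\times[1,2])$ and
$M\setminus\kappa(\partial M\times[0,2))$, which meet in $\kappa(\partial M\times\{2\})$. The map given by
$\kappa(x,s)\mapsto\kappa(x,2s-2)$ on the first set and by the identity on the second is well defined on the overlap and is a continuous bijection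
$M'\to M$, hence a homeomorphism.

The one-point compactification $\operatorname{int}M\cup\{\infty\}$ is $S^m$, and the $(m-1)$-sphere $\Sigma$ is bicollared in it by
$\kappa$ restricted to $\partial M\times[\frac12,\frac32]$. Consider
\[
A=M'\setminus\Sigma=M\setminus\kappa(\partial M\times[0,1]),\qquad A'=S^m\setminus M'.
\]
The set $A$ is open in $M$ and contained in $\operatorname{int}M$, so it is open in $S^m$; the set $A'$ is open since $M'$ is compact.
They are disjoint, their union is $S^m\setminus\Sigma$, and they are nonempty, as $\kappa(x,2)\in A$ and $\infty\in A'$. Each of the two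
components of $S^m\setminus\Sigma$ lies in $A$ or in $A'$, so $A$ is exactly one component. Its closure is $M'=A\cup\Sigma$, because $M'$ is closed
and $\kappa(x,s)\to\kappa(x,1)$ as $s\downarrow1$. By the Schoenflies theorem $M\cong M'$ is a closed $m$-ball, and the interior corresponds
to the open ball by invariance of domain.
\end{proof}

\section{Moving lower triangular matrices through the product}\label{sec:action}

For $F\subseteq\{1,\dots,d\}$ put
\[
H_F=\{t\in\mathbb R^d:t_j=0\text{ for }j\in F\},\qquad S_F=\{t\in\mathbb R^d_{\ge0}:t_j=0\iff j\in F\}.
\]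
We identify $H_F$ with $\mathbb R^{d-|F|}$ by deleting the coordinates in $F$; then $S_F=\mathbb R^{d-|F|}_{>0}$. Since $x_i(0)=I$,
the restriction of $f_Q$ to $H_F$ is $f_{Q\setminus F}$. With $M^+_Q(p)=M_Q(p)\cap\mathbb R^d_{>0}=C_\emptyset(p)$ this gives
\begin{equation}\label{eq:restrict}
M_Q(p)\cap H_F=M_{Q\setminus F}(p),\qquad C_F(p)=M^+_{Q\setminus F}(p).
\end{equation}
Let $\phi:\mathbb R^d\to G/B^-$, $\phi(t)=f_Q(t)B^-$. By (B2), $\phi(t)=pB^-$ if and only if $f_Q(t)=p$.

To understand the fiber near a point of $C_F(p)$ we need the differential of $\phi$ to be large already on $H_F$. The differential of a product of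
$d$ matrices is awkward to compute directly. Instead we realize the motion $x\mapsto bx$ of $G/B^-$ by a motion of the parameters:
write $b$ to the left of $x_{i_1}(t_1)\cdots x_{i_d}(t_d)$ and move it to the right, one factor at a time, until it is absorbed by $B^-$.

Let $b\in B^-$ and $t\in\mathbb R$. Column $i+1$ of $bx_i(t)$ is column $i+1$ of $b$ plus $t$ times column $i$ of $b$, and the other columns are
those of $b$. So the only possibly nonzero entry of $bx_i(t)$ above the diagonal is the $(i,i+1)$ entry $tb_{ii}$, the $(i+1,i+1)$ entry is
$b_{i+1,i+1}+tb_{i+1,i}$, and row $i+1$ vanishes to the right of column $i+1$. Left multiplication by $x_i(-t')$ subtracts $t'$ times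
row $i+1$ from row $i$. Choosing $t'$ to clear the $(i,i+1)$ entry, we find that whenever $b_{i+1,i+1}+tb_{i+1,i}\ne0$,
\begin{equation}\label{eq:move}
b\,x_i(t)=x_i(t')\,b',\qquad t'=\frac{t\,b_{ii}}{b_{i+1,i+1}+tb_{i+1,i}},\qquad b'=x_i(-t')\,b\,x_i(t)\in B^-.
\end{equation}
Here $t'$ and $b'$ depend smoothly on $(b,t)$; if $b=I$ then $t'=t$ and $b'=I$; and $t'=0$ if and only if $t=0$.

Apply \eqref{eq:move} successively: with $b_0=b$, write $b_{j-1}x_{i_j}(t_j)=x_{i_j}(t_j')b_j$ for $j=1,\dots,d$. The pairs $(b,t)$ for which
all $d$ denominators are nonzero form an open set $\mathcal D\subseteq B^-\times\mathbb R^d$ containing $\{I\}\times\mathbb R^d$. On $\mathcal D$ the map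
$(b,t)\mapsto b\cdot t=(t'_1,\dots,t'_d)$ is smooth, $I\cdot t=t$, the point $b\cdot t$ has the same zero coordinates as $t$, and
$bf_Q(t)=f_Q(b\cdot t)b_d$, that is,
\begin{equation}\label{eq:equiv}
\phi(b\cdot t)=b\,\phi(t).
\end{equation}
For $\xi\in\mathfrak b^-$ define the smooth vector field $\tilde\xi(t)=\frac{d}{d\varepsilon}\big|_{\varepsilon=0}\exp(\varepsilon\xi)\cdot t$
on $\mathbb R^d$. Its $j$-th component vanishes where $t_j=0$, and differentiating \eqref{eq:equiv} gives
\begin{equation}\label{eq:related}
d\phi_t(\tilde\xi(t))=\xi^\#(\phi(t)).
\end{equation}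

\begin{lemma}\label{lem:tangent}
Let $t^0\in H_F$ with $\phi(t^0)\in\mathcal O_v$. Then $d\phi_{t^0}(H_F)\supseteq T_{\phi(t^0)}\mathcal O_v$.
\end{lemma}

\begin{proof}
The vectors $\tilde\xi(t^0)$ lie in $H_F$, and by \eqref{eq:related} and (B3) their images fill $T_{\phi(t^0)}\mathcal O_v$.
\end{proof}

\begin{example}
The fields of Section~\ref{ss:1212} arise in this way. Differentiating \eqref{eq:move} along a curve $b=I+\varepsilon\xi+O(\varepsilon^2)$ gives
$x_i(-t)\,\xi\,x_i(t)=\dot t\,E_{i,i+1}+\xi'$, where $\dot t$ and $\xi'\in\mathfrak b^-$ are the derivatives of $t'$ and $b'$. For diagonal $\xi$ this yields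
$\dot t=(\xi_{ii}-\xi_{i+1,i+1})t$ and $\xi'=\xi$, so $E_{11}$ gives $V_1$ and $-E_{33}$ gives $V_2$. For
$\xi_\lambda=E_{21}+\lambda(E_{22}-E_{11})$ matrix multiplication gives
\[
x_1(-t)\xi_\lambda x_1(t)=-(t^2+2\lambda t)E_{12}+\xi_{\lambda+t},\qquad x_2(-t)\xi_\lambda x_2(t)=\lambda tE_{23}+\xi_\lambda .
\]
Starting from $\xi_0=E_{21}$ and reading the word $(1,2,1,2)$, the values of $\lambda$ are $0,t_1,t_1,t_1+t_3$, and the four
values of $\dot t$ are the coefficients of $V_3$.
\end{example}

Lemma~\ref{lem:tangent} makes $\phi$ a submersion only if $\phi$ maps a neighborhood of $t^0$ into the orbit. A neighborhood of a boundary point of the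
orthant contains points with negative coordinates, so we need to locate the image of all of $\mathbb R^d$.

\begin{lemma}\label{lem:image}
$\phi(\mathbb R^d)\subseteq\bigcup_{v\le\delta(Q)}\mathcal O_v$. Hence, if $\delta(Q)=w$, the set $\phi^{-1}(\mathcal O_w)$ is open in $\mathbb R^d$.
\end{lemma}

\begin{proof}
We use induction on $d$; for $d=0$ the image is the point $\mathcal O_1$. Let $Q=(Q',i)$, $w'=\delta(Q')$ and $w=w'*s_i$. In both cases of the definition
of $*$ we have $w'\le w$ and $ws_i<w$. An element $f_Q(t)$ is the product of an element of $B^-vB^-$, for some $v\le w'$, and an element of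
$B^-\cup B^-s_iB^-$, so by (B1) it lies in $B^-vB^-\cup B^-vs_iB^-$. Now $v\le w'\le w$. If $vs_i<v$ then $vs_i\le w$ as well, and if $vs_i>v$ then $vs_i\le w$
by (L). The last statement follows from (B4).
\end{proof}

\section{The open strata}\label{sec:open}

We first treat reduced words, where the positive parameters are determined by the matrix.

\begin{lemma}\label{lem:reduced}
For a reduced word $Q'=(i_1,\dots,i_{\ell(w)})$ for $w$, the set $U(w)$ is open in the manifold $U\cap B^-wB^-$, and
$f_{Q'}:\mathbb R^{\ell(w)}_{>0}\to U(w)$ is a diffeomorphism.
\end{lemma}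

\begin{proof}
By (B1), $f_{Q'}$ maps $\mathbb R^{\ell(w)}_{>0}$ into the embedded submanifold $U\cap B^-wB^-$. By (B2), (B3) and Lemma~\ref{lem:tangent} with $F=\emptyset$,
it is a submersion between manifolds of the same dimension $\ell(w)$, hence a local diffeomorphism with open image $U(w)$. It remains to prove injectivity,
by induction on $\ell(w)$. Suppose $f_{Q'}(t)=f_{Q'}(t')$ with $t_1>t_1'$. Multiplying on the left by $x_{i_1}(-t_1')$ gives
\[
x_{i_1}(t_1-t_1')\,x_{i_2}(t_2)\cdots x_{i_{\ell(w)}}(t_{\ell(w)})=x_{i_2}(t_2')\cdots x_{i_{\ell(w)}}(t'_{\ell(w)}).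
\]
By (B1) the left side lies in $B^-wB^-$ and the right side in $B^-s_{i_1}wB^-$, and these sets are disjoint. Exchanging $t$ and $t'$ excludes $t_1<t_1'$.
So $t_1=t_1'$; cancel the first factor and apply induction to the reduced word $(i_2,\dots,i_{\ell(w)})$.
\end{proof}

Suppose $\ell(vs_i)>\ell(v)$. Applying Lemma~\ref{lem:reduced} to a reduced word for $v$ and to the same word followed by $i$, we see that
\begin{equation}\label{eq:mult}
U(v)\times\mathbb R_{>0}\to U(vs_i),\qquad (u,s)\mapsto ux_i(s),\qquad\text{is a diffeomorphism.}
\end{equation}
This is where Lusztig's theorem enters: it lets us describe $U(vs_i)$ by a reduced word ending in $i$.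

For an arbitrary word, each letter either raises the Demazure product, and then its parameter is needed to describe the matrix, or it does not,
and then it contributes one free direction to the fiber.

\begin{lemma}\label{lem:positive}
Let $w=\delta(Q)$. There is a homeomorphism $h_Q:\mathbb R^d_{>0}\to U(w)\times\mathbb R^{d-\ell(w)}$ whose first component is $f_Q$. In particular
$f_Q(\mathbb R^d_{>0})=U(\delta(Q))$, and $M_Q^+(p)\cong\mathbb R^{d-\ell(w)}$ for $p\in U(w)$.
\end{lemma}

\begin{proof}
We use induction on $d$; for $d=0$ both sides are points. Let $Q=(Q',i)$ and $w'=\delta(Q')$. Via $h_{Q'}$ we have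
$\mathbb R^d_{>0}\cong U(w')\times\mathbb R_{>0}\times\mathbb R^{d-1-\ell(w')}$, and $f_Q$ becomes the map $\mu(u,s)=ux_i(s)$ of the first two factors.
So it suffices to find a homeomorphism $U(w')\times\mathbb R_{>0}\to U(w)\times\mathbb R^{1+\ell(w')-\ell(w)}$ with first component $\mu$.

If $\ell(w's_i)>\ell(w')$, then $w=w's_i$, the exponent is $0$, and $\mu$ itself works by \eqref{eq:mult}.

Otherwise $w=w'$ and the exponent is $1$. Put $v=ws_i<w$. By \eqref{eq:mult}, $u\in U(w)$ is uniquely $u=u''x_i(q)$ with $(u'',q)\in U(v)\times\mathbb R_{>0}$
depending continuously on $u$, and $\mu(u,s)=u''x_i(q+s)$. The map $(q,s)\mapsto(q+s,\log(s/q))$ is a homeomorphism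
$\mathbb R^2_{>0}\to\mathbb R_{>0}\times\mathbb R$, with inverse $(\rho,\lambda)\mapsto\bigl(\rho/(1+e^\lambda),\,\rho e^\lambda/(1+e^\lambda)\bigr)$. Therefore
$(u,s)\mapsto(\mu(u,s),\log(s/q))$ is a homeomorphism $U(w)\times\mathbb R_{>0}\to U(w)\times\mathbb R$.
\end{proof}

\begin{corollary}\label{cor:strata}
Let $Q$ contain a reduced word for $w$ and let $p\in U(w)$. Then
\[
C_F(p)\ne\emptyset\iff\delta(Q\setminus F)=w\iff F\in\mathcal P,
\]
and in that case $C_F(p)\cong\mathbb R^{d-|F|-\ell(w)}$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:positive}, $f_Q(S_F)=U(\delta(Q\setminus F))$, and the sets $U(v)$ are disjoint. With \eqref{eq:restrict} this gives the first equivalence and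
the last claim. If $\delta(Q\setminus F)=w$, then the letters of $Q\setminus F$ at which the partial Demazure product increases form a reduced word for $w$, so $F$ is a
face of $\Delta(Q,w)$; it is interior by (KM2), or by the convention if $F=\emptyset$. The converse is again (KM2) or the convention.
\end{proof}

The same argument shows what the hypothesis on $Q$ excludes: if $Q$ contains no reduced word for $w$, then $\delta(Q\setminus F)\ne w$ for all $F$ and the
fiber over $p\in U(w)$ is empty.

\section{The fiber as a manifold with corners}\label{sec:corners}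

Compactness comes from the entries just above the diagonal and from the nonnegativity of the parameters; for $Q=(1,1)$ the fiber of $f_Q$ in $\mathbb R^2$ is a whole line.

\begin{lemma}\label{lem:compact}
If $C\subseteq U$ is compact, then $f_Q^{-1}(C)\cap\mathbb R^d_{\ge0}$ is compact. In particular $M_Q(p)$ is compact.
\end{lemma}

\begin{proof}
The set is closed. For $u,u'\in U$ we have $(uu')_{i,i+1}=u_{i,i+1}+u'_{i,i+1}$, so $f_Q(t)_{i,i+1}=\sum_{j:\,i_j=i}t_j$. These entries are bounded on $C$, and
all $t_j$ are nonnegative, so all $t_j$ are bounded.
\end{proof}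

The next proposition is the general form of the argument in Section~\ref{ss:1212}. The hypothesis $\delta(Q)=w$ enters through Lemma~\ref{lem:image}; the point
$(\alpha,0,0,\beta)$ in that section shows that the conclusion fails without it.

\begin{proposition}\label{prop:corners}
Let $\delta(Q)=w$, $p\in U(w)$, $m=d-\ell(w)$ and $M=M_Q(p)$. Every $t^0\in C_F(p)$ has an open neighborhood $N$ in $\mathbb R^d$ with smooth coordinates
$(y,(t_j)_{j\in F},z)\in\mathbb R^{\ell(w)}\times\mathbb R^F\times\mathbb R^{m-|F|}$, all vanishing at $t^0$, such that
\[
f_Q^{-1}(p)\cap N=\{y=0\},\qquad M\cap N=\{y=0,\ t_j\ge0\text{ for }j\in F\},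
\]
and $t_j>0$ on $N$ for $j\notin F$. Consequently $M$ is a nonempty compact topological $m$-manifold with boundary, with interior $C_\emptyset(p)$ and boundary
$\bigcup_{\emptyset\ne F\in\mathcal P}C_F(p)$, and $\overline{C_\emptyset(p)}=M$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:image} the set $\Omega=\phi^{-1}(\mathcal O_w)$ is open in $\mathbb R^d$, and it contains $t^0$ because $p\in U(w)\subseteq B^-wB^-$. Since
$\mathcal O_w$ is embedded, $\phi:\Omega\to\mathcal O_w$ is smooth. The map
\[
\Psi:\Omega\to\mathcal O_w\times\mathbb R^F,\qquad t\mapsto(\phi(t),(t_j)_{j\in F}),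
\]
is a submersion at $t^0$. Indeed, given $\zeta\in T_{pB^-}\mathcal O_w$ and $a\in\mathbb R^F$, choose $a'\in\mathbb R^d$ with $F$-components $a$; by
Lemma~\ref{lem:tangent} there is $a''\in H_F$ with $d\phi(a'')=\zeta-d\phi(a')$, and then $d\Psi(a'+a'')=(\zeta,a)$. Let $y$ be $\phi$ followed by a chart of
$\mathcal O_w$ centered at $pB^-$. The $\ell(w)+|F|$ functions $y$ and $t_j$ ($j\in F$) have independent differentials at $t^0$, so by the inverse function theorem
they extend, by $m-|F|$ further functions $z$, to a coordinate system on a neighborhood $N\subseteq\Omega$. Shrink $N$ so that $t_j>0$ on $N$ for $j\notin F$. On $N$ the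
condition $f_Q(t)=p$ reads $y=0$, and $t\in\mathbb R^d_{\ge0}$ reads $t_j\ge0$ for $j\in F$.

So near $t^0$ the space $M$ is a neighborhood of the origin in $[0,\infty)^F\times\mathbb R^{m-|F|}$. If $F=\emptyset$, then $t^0$ is an interior point of an $m$-manifold.
If $k=|F|\ge1$, the map
\[
(a_1,\dots,a_k)\mapsto(\min\nolimits_ja_j,\ a_2-a_1,\dots,a_k-a_1)
\]
is a homeomorphism $[0,\infty)^k\to[0,\infty)\times\mathbb R^{k-1}$ fixing the origin (the differences determine $a$ up to adding a constant to all coordinates, and the
minimum determines the constant), so $t^0$ is a boundary point. By Corollary~\ref{cor:strata} only $F\in\mathcal P$ occur, and $C_\emptyset(p)\ne\emptyset$. Compactness is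
Lemma~\ref{lem:compact}. In the chart, $C_\emptyset(p)\cap N$ is given by $y=0$ and $t_j>0$ for $j\in F$, and $t^0$ lies in its closure.
\end{proof}

When $\delta(Q)\ne w$, we apply the proposition to one stratum at a time.

\begin{corollary}\label{cor:closure}
Let $Q$ contain a reduced word for $w$, let $p\in U(w)$ and $F\in\mathcal P$. Then
\[
\overline{C_F(p)}=M_{Q\setminus F}(p)=\bigsqcup_{F'\in\mathcal P,\ F'\supseteq F}C_{F'}(p).
\]
\end{corollary}

\begin{proof}
We have $\delta(Q\setminus F)=w$ by Corollary~\ref{cor:strata}. Proposition~\ref{prop:corners} for the word $Q\setminus F$ says that the closure of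
$C_F(p)=M^+_{Q\setminus F}(p)$ in the closed subspace $H_F$ is $M_{Q\setminus F}(p)$. By \eqref{eq:restrict} this set is $M_Q(p)\cap H_F$, the union of the $C_{F'}(p)$ with
$F'\supseteq F$, and the nonempty ones are those with $F'\in\mathcal P$.
\end{proof}

\section{Closed strata are balls}\label{sec:balls}

For $\delta(Q)=w$ we now know that the fiber is a compact manifold whose interior is a Euclidean space. To apply Lemma~\ref{lem:ball} we must identify the boundary.
It is a union of closed strata of smaller dimension, which are balls by induction; so it is determined by a poset, and that poset is the poset of nonempty faces of the subword complex.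

\begin{proposition}\label{prop:ball}
If $\delta(Q)=w$ and $p\in U(w)$, then $M_Q(p)$ is homeomorphic to a closed ball of dimension $m=d-\ell(w)$, with $C_\emptyset(p)$ corresponding to the open ball.
\end{proposition}

\begin{proof}
Fix $w$ and $p$, and use induction on $m$ over all words $Q$ with $\delta(Q)=w$. Put $M=M_Q(p)$. If $m=0$, then $C_\emptyset(p)$ is a point by Corollary~\ref{cor:strata} and is dense in $M$ by
Proposition~\ref{prop:corners}, so $M$ is a point. Let $m\ge1$.

By Proposition~\ref{prop:corners}, $\partial M=\bigsqcup_{\emptyset\ne F\in\mathcal P}C_F(p)$, and it is compact. Let $\emptyset\ne F\in\mathcal P$. Then $\delta(Q\setminus F)=w$, so by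
Corollary~\ref{cor:closure} and induction $\overline{C_F(p)}=M_{Q\setminus F}(p)$ is a closed ball of dimension $m-|F|$ with $C_F(p)$ as open ball. Also by
Corollary~\ref{cor:closure}, $\overline{C_F(p)}\setminus C_F(p)$ is the union of the $C_{F'}(p)$ with $F'\in\mathcal P$, $F'\supsetneq F$, which have smaller dimension.
Lemma~\ref{lem:cw} applies to $\partial M$, and the poset is $\mathcal P\setminus\{\emptyset\}$ with reverse inclusion. Reversing an order does not change the chains.
By (KM1), $\Delta(Q,w)$ is a sphere; it has no boundary, so $\mathcal P\setminus\{\emptyset\}$ is the set of all nonempty faces, and its order complex is the barycentric subdivision of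
$\Delta(Q,w)$. The facets have $m$ elements, so $\partial M\cong S^{m-1}$.

By Proposition~\ref{prop:corners} and Corollary~\ref{cor:strata}, $\operatorname{int}M=C_\emptyset(p)\cong\mathbb R^m$. Lemma~\ref{lem:ball} finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
(1) The first claim is Corollary~\ref{cor:strata}, and the formula for the closure is Corollary~\ref{cor:closure}. For $F\in\mathcal P$ we have $\delta(Q\setminus F)=w$ and
$\overline{C_F(p)}=M_{Q\setminus F}(p)$, so Proposition~\ref{prop:ball} for the word $Q\setminus F$ gives the statement about balls.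

(2) The space $M_Q(p)$ is compact by Lemma~\ref{lem:compact} and is the finite disjoint union of the $C_F(p)$, $F\in\mathcal P$. By part (1) the hypotheses of Lemma~\ref{lem:cw} hold, so
these sets are the open cells of a regular CW decomposition, and $C_{F'}(p)\subseteq\overline{C_F(p)}$ if and only if $F'\supseteq F$. Thus the poset of Lemma~\ref{lem:cw} is $\mathcal P$ with
reverse inclusion, whose order complex is $K$. The homeomorphism $h:M_Q(p)\to|K|$ carries $\overline{C_F(p)}$ onto the subcomplex of chains all of whose members contain $F$, which is $D(F)$.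
\end{proof}

\section{Smooth structure, families, contractibility, other types}\label{sec:supp}

The same tools give more. Recall that a subset $M$ of a smooth $m$-manifold is a \emph{manifold with corners} if near each point of $M$ there are smooth coordinates, centered at the point, in which $M$ is
$[0,\infty)^k\times\mathbb R^{m-k}$. The number $k$ is the \emph{codimension} of the point, and the \emph{open faces of codimension $k$} are the connected components of the set of points of
codimension $k$. A map between manifolds with corners is smooth if it is locally the restriction of a smooth map of the ambient manifolds. For part (d) below, a \emph{pinning} of a split connected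
reductive group with opposite Borel subgroups $B^+,B^-$ and unipotent radicals $U,U^-$ consists of parametrizations $x_i:\mathbb R\to U$ and $y_i:\mathbb R\to U^-$ of the simple and negative simple root
subgroups such that, for each $i$, a homomorphism from $SL_2$ sends the upper and lower unitriangular matrices with off-diagonal entry $t$ to $x_i(t)$ and $y_i(t)$.

\begin{theorem}\label{thm:supp}
Let $Q$ contain a reduced word for $w$.
\begin{enumerate}
\item[(a)] If $\delta(Q)=w$, every fiber $M_Q(p)$, $p\in U(w)$, is a compact smooth manifold with corners in $\mathbb R^d$, homeomorphic to a ball. Its open faces of codimension $k$ are exactly the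
$C_F(p)$ with $F\in\Delta(Q,w)$, $|F|=k$.
\item[(b)] Put $X=f_Q^{-1}(U(w))\cap\mathbb R^d_{\ge0}$. For every $p\in U(w)$ there is a homeomorphism $\Theta:X\to U(w)\times M_Q(p)$ with first component $f_Q$, carrying $X\cap S_F$ onto
$U(w)\times C_F(p)$ for all $F$. If $\delta(Q)=w$, then $\Theta$ is a diffeomorphism of manifolds with corners.
\item[(c)] Every fiber $M_Q(p)$, $p\in U(w)$, is contractible, of dimension $\max\{d-|F|-\ell(w):F\in\mathcal P\}$. It is the closure of a single stratum if and only if $\mathcal P$ has a least element
$F_0$, and it is then a closed ball of dimension $d-|F_0|-\ell(w)$.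
\item[(d)] Theorem~\ref{thm:main} and (a)--(c) hold with $GL_n(\mathbb R)$ replaced by the real points of a split connected reductive group with pinning $(x_i,y_i)$, $W$ its Weyl group, $U_{\ge0}$ the monoid
generated by the $x_i(t)$, $t\ge0$, and $U(w)=f_{Q'}(\mathbb R^{\ell(w)}_{>0})$ for $Q'$ a reduced word for $w$.
\end{enumerate}
\end{theorem}

For $Q=(1,2,1,2)$ and $w=s_1s_2$ the poset $\mathcal P$ has two minimal elements $\{2\}$ and $\{3\}$, so the condition in (c) can fail.

\begin{proof}[Proof of (a)]
By Proposition~\ref{prop:corners}, near $M_Q(p)$ the set $f_Q^{-1}(p)$ is a smooth $m$-dimensional submanifold of $\mathbb R^d$, and $M_Q(p)$ is a manifold with corners in it, the points of $C_F(p)$ having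
codimension $|F|$. It is a ball by Proposition~\ref{prop:ball}. The set of points of codimension $k$ is $\bigsqcup_{|F|=k}C_F(p)$. Each nonempty $C_F(p)$ is connected by Corollary~\ref{cor:strata}. It is relatively open in
this set, because the zero coordinates of a point near $C_F(p)$ form a subset of $F$, which equals $F$ if it has $k$ elements. So the nonempty $C_F(p)$ are the components, and $\mathcal P=\Delta(Q,w)$ since
$\Delta(Q,w)$ is a sphere.
\end{proof}

\begin{proof}[Proof of (b)]
We transport points of $X$ to the fiber over $p$ along lifts of straight lines in a global chart of $U(w)$. The lifts are built from the fields $\tilde\xi$, so that they preserve the sets $S_F$.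

\emph{The vector fields.} For $\xi\in\mathfrak b^-$ let $\xi_U$ be the vector field on $U$ that corresponds to $\xi^\#$ under (B2). By \eqref{eq:related}, $df_Q(\tilde\xi(t))=\xi_U(f_Q(t))$. By (B3) and
Lemma~\ref{lem:reduced}, the $\xi_U$ are tangent to $U(w)$ along $U(w)$ and span its tangent spaces. Let $y:U(w)\to\mathbb R^{\ell(w)}$ be the diffeomorphism $f_{Q'}^{-1}$, for a reduced word $Q'$ for $w$,
followed by the coordinatewise logarithm. Choose a basis $(\xi_r)$ of $\mathfrak b^-$. The surjection of vector bundles $U(w)\times\mathfrak b^-\to TU(w)$, $(u,\xi)\mapsto\xi_U(u)$, has a smooth right inverse (invert it on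
the orthogonal complement of its kernel), so $\partial/\partial y_k=\sum_ra_{kr}\,\xi_{r,U}$ on $U(w)$ with $a_{kr}$ smooth. As an embedded submanifold, $U(w)$ is closed in some open set $U'\subseteq U$, and by a partition of
unity the $a_{kr}$ extend smoothly to $U'$. For $z\in\mathbb R^{\ell(w)}$ put
\[
V^z=\sum_{k,r}z_k\,(a_{kr}\circ f_Q)\,\tilde\xi_r\qquad\text{on the open set }f_Q^{-1}(U')\subseteq\mathbb R^d .
\]

\emph{The flow.} Let $s\mapsto t(s)$ be the maximal integral curve of $V^z$ with $t(0)\in X\cap S_F$. The field $V^z$ is tangent to each hyperplane $t_j=0$, so by uniqueness of solutions the set of times at which $t_j(s)=0$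
is open as well as closed. Hence the coordinates in $F$ stay zero, the others stay positive, and $t(s)\in S_F$. By Lemma~\ref{lem:positive}, $f_Q(S_F)=U(\delta(Q\setminus F))$; this set meets $U(w)$, so it equals $U(w)$, and
$t(s)\in X$. The curve $f_Q(t(s))$ lies in $U(w)$ and has velocity $\sum_kz_k\,\partial/\partial y_k$, so
\begin{equation}\label{eq:line}
y(f_Q(t(s)))=y(f_Q(t(0)))+sz .
\end{equation}
On a bounded time interval, $f_Q(t(s))$ therefore stays in a compact set $C\subseteq U(w)$, and $t(s)$ stays in $f_Q^{-1}(C)\cap\mathbb R^d_{\ge0}$, which is a compact subset of $f_Q^{-1}(U')$ by Lemma~\ref{lem:compact}.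
A maximal integral curve with a finite endpoint leaves every compact subset of the domain, so $t(s)$ is defined for all $s$. Let $\Phi^z(t(0))=t(1)$. By smooth dependence on initial conditions and parameters,
$(z,t)\mapsto\Phi^z(t)$ is the restriction to $\mathbb R^{\ell(w)}\times X$ of a smooth map defined on an open subset of $\mathbb R^{\ell(w)}\times\mathbb R^d$. Since $V^{-z}=-V^z$, the maps $\Phi^z$ and $\Phi^{-z}$ are inverse bijections of $X$.

\emph{The trivialization.} Define
\[
\Theta(t)=\bigl(f_Q(t),\ \Phi^{\,y(p)-y(f_Q(t))}(t)\bigr),\qquad \Theta'(u,t)=\Phi^{\,y(u)-y(p)}(t).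
\]
By \eqref{eq:line}, the second component of $\Theta(t)$ lies in $M_Q(p)$, and $f_Q(\Theta'(u,t))=u$ for $t\in M_Q(p)$. Hence both compositions of $\Theta$ and $\Theta'$ reduce to $\Phi^{-z}\circ\Phi^z$ for suitable $z$ and are identities.
Both maps are continuous and preserve the sets $S_F$.

Let $\delta(Q)=w$. By Lemma~\ref{lem:image}, $f_Q^{-1}(U\cap B^-wB^-)$ is open in $\mathbb R^d$, and by Lemma~\ref{lem:reduced} so is its subset $f_Q^{-1}(U(w))$. Thus $X$ is open in $\mathbb R^d_{\ge0}$ and is a manifold with
corners, and $y\circ f_Q$ is smooth on the open set $f_Q^{-1}(U(w))$. The formulas then show that $\Theta$ and $\Theta'$ are smooth.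
\end{proof}

\begin{proof}[Proof of (c)]
By Theorem~\ref{thm:main} the fiber is homeomorphic to $|K|$. If $\delta(Q)=w$, then $K$ is a cone with apex $\emptyset$. Otherwise $\Delta=\Delta(Q,w)$ is a ball, $\emptyset\notin\mathcal P$, and $K$ is the full subcomplex of the
barycentric subdivision $\operatorname{sd}\Delta$ spanned by the barycenters of the interior faces. The boundary of the ball $|\Delta|$ is the union of the faces that are not interior: two points in the relative interior of one face are exchanged by a
self-homeomorphism of $|\Delta|$ (the stellar subdivisions at the two points are isomorphic), so a relative interior that meets the boundary lies in it. Hence the remaining vertices of $\operatorname{sd}\Delta$ span the full subcomplex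
$\operatorname{sd}(\partial\Delta)$. By \cite[Lemma~70.1]{Mun}, $|K|$ is a deformation retract of $|\Delta|\setminus|\partial\Delta|$: a point outside $|\partial\Delta|$ has positive total barycentric weight on the vertices of $K$, and one shrinks the
other weights to zero. The set $|\Delta|\setminus|\partial\Delta|$ is an open ball, so $|K|$ is contractible.

The dimension is the largest dimension of a cell. By Theorem~\ref{thm:main}(1), for $F_0\in\mathcal P$ we have $\overline{C_{F_0}(p)}=M_Q(p)$ if and only if $F_0\subseteq F$ for all $F\in\mathcal P$, and $\overline{C_{F_0}(p)}$ is a closed ball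
of the stated dimension.
\end{proof}

\begin{proof}[Proof of (d)]
Let $G$, $B^-$, $U$, $U^-$ now denote the groups of real points, and represent elements of $W$ by real points of the normalizer of the maximal torus $B^+\cap B^-$. The proofs above used matrices only through the following facts.
\begin{itemize}
\item \emph{Bruhat cells.} (B1), (B2), (B3) are standard for split groups, and (L) with its proof holds in every Coxeter group. For (B4), in the algebraic flag variety the Zariski closure of the cell of $w$ is the union of the cells of $v\le w$, and the cell of $w$ is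
Zariski open in it. So $\bigcup_{v<w}\mathcal O_v$ is the set of real points of a Zariski-closed set and is closed.
\item \emph{The relation \eqref{eq:move}.} The map $(t,b)\mapsto x_i(t)b$ is a diffeomorphism of $\mathbb R\times B^-$ onto an open subset of the parabolic subgroup $P_i=B^-\sqcup B^-s_iB^-$, and $bx_i(t)\in P_i$. So the pairs $(b,t)$ with $bx_i(t)$ in this open
subset form an open set containing $\{1\}\times\mathbb R$. On it $bx_i(t)=x_i(t')b'$ with $t',b'$ smooth, $(t',b')=(t,1)$ for $b=1$, and $t'=0\iff bx_i(t)\in B^-\iff t=0$.
\item \emph{Compactness.} In Lemma~\ref{lem:compact}, replace the entries $u_{i,i+1}$ by the continuous homomorphisms $\chi_i:U\to\mathbb R$ with $\chi_i(x_i(t))=t$ and $\chi_i(x_k(t))=0$ for $k\ne i$.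
\item \emph{The sets $U(w)$.} They do not depend on the reduced word \cite[\S2]{Lus}, and they are disjoint since $U(w)\subseteq B^-wB^-$.
\item \emph{Subword complexes.} (KM1) and (KM2) hold for every Coxeter group \cite{KM}.
\end{itemize}
With these replacements the proofs of Theorem~\ref{thm:main} and of (a)--(c) apply word for word.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BB} Bj\"orner and Brenti, \emph{Combinatorics of Coxeter Groups}.

\bibitem{Talk} \emph{Fibers of Maps to Totally Nonnegative Spaces},
\texttt{https://pages.uoregon.edu/\allowbreak plhersh/\allowbreak NortheasternFibersTalk.pdf}.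

\bibitem{KM} Knutson and Miller, \emph{Subword complexes in Coxeter groups}, Adv. Math. 184 (2004).

\bibitem{Lus} Lusztig, \emph{Total positivity in reductive groups}.

\bibitem{Mun} Munkres, \emph{Elements of Algebraic Topology}.

\end{thebibliography}
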